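\title{Universal Taylor series whose derivative is not universal}

\begin{abstract}
A holomorphic function $f$ on the unit disk $\mathbb D$ belongs to the class $U(\mathbb D,\zeta)$ if the partial sums of its Taylor series at $\zeta\in\mathbb D$ approximate, uniformly on every compact set $K\subset\mathbb C\setminus\mathbb D$ with connected complement, every function that is continuous on $K$ and holomorphic in its interior. We show that this class is not closed under differentiation: for every center $\zeta$ there is $f\in U(\mathbb D,\zeta)$ such that the Taylor partial sums of $f'$ tend to infinity at a point of the unit circle. More generally, for every set $A\subset\mathbb Z$ there is a function whose $j$-th derivative (a $|j|$-fold primitive if $j<0$) belongs to $U(\mathbb D,\zeta)$ exactly when $j\in A$. The proof perturbs a Runge approximation by small polynomials with large derivatives or primitives at one boundary point, and selects the coefficients of the perturbation by an area count.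
\end{abstract}

\section{The question and the results}

Let $\mathbb D$ be the open unit disk in $\mathbb C$ and let $H(\mathbb D)$ be the space of holomorphic functions on $\mathbb D$ with the topology of uniform convergence on compact subsets. For $f\in H(\mathbb D)$ and $\zeta\in\mathbb D$ write $f(z)=\sum_{s\ge0}a_s(z-\zeta)^s$ near $\zeta$ and let
\[
S_n(f,\zeta)(z)=\sum_{s=0}^n a_s(z-\zeta)^s,\qquad n=0,1,2,\dots,
\]
be the partial sums of the Taylor series of $f$ with center $\zeta$. They are polynomials, so they are defined outside $\mathbb D$, where $f$ is not, and one may ask what their subsequences do there. The following two classes consist of the functions for which the answer is: everything that a sequence of polynomials can do.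

\begin{definition}[Luh; Chui and Parnes]\label{def:U1}
A function $f\in H(\mathbb D)$ belongs to $U_1(\mathbb D,\zeta)$ if for every compact set $K\subset\mathbb C\setminus\overline{\mathbb D}$ with $\mathbb C\setminus K$ connected, and every function $h:K\to\mathbb C$ that is continuous on $K$ and holomorphic in the interior $K^\circ$, there are positive integers $\lambda_n\to\infty$ with $\sup_K|S_{\lambda_n}(f,\zeta)-h|\to0$.
\end{definition}

\begin{definition}[Nestoridis]\label{def:U}
A function $f\in H(\mathbb D)$ belongs to $U(\mathbb D,\zeta)$ if the same holds for every compact set $K\subset\mathbb C\setminus\mathbb D$ with $\mathbb C\setminus K$ connected. We call such sets $K$ \emph{admissible}.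
\end{definition}

The only difference is that an admissible set may touch the unit circle. The condition on the complement cannot be dropped: on the circle $|z|=2$ the function $1/z$ has contour integral $2\pi i$ and every polynomial has contour integral $0$, so $1/z$ is not a uniform limit of polynomials there. When the complement of $K$ is connected, Mergelyan's theorem says that every $h$ as above is a uniform limit of polynomials on $K$, and the definitions require that the partial sums of one power series carry out all these approximations.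

It is known that $U(\mathbb D,\zeta)\subsetneq U_1(\mathbb D,\zeta)$, that both classes are dense $G_\delta$ subsets of $H(\mathbb D)$, and that $f\in U_1(\mathbb D,\zeta)$ implies $f'\in U_1(\mathbb D,\zeta)$. The question posed in \cite{MW} is whether the last fact holds in the smaller class:
\begin{quote}
\emph{Is it true that for every $\zeta\in\mathbb D$ and every $f\in U(\mathbb D,\zeta)$ the derivative $f'$ belongs to $U(\mathbb D,\zeta)$?}
\end{quote}

There are two reasons to guess that the answer is yes. The first is the case of $U_1$. A compact set $K\subset\mathbb C\setminus\overline{\mathbb D}$ with connected complement lies in the interior of a compact set $K'$ of the same kind (Remark~\ref{rem:fatten}). If $h$ is a polynomial, $P'=h$, and $S_{\lambda_n}(f,\zeta)\to P$ uniformly on $K'$, then Cauchy's estimates give $S_{\lambda_n-1}(f',\zeta)=S_{\lambda_n}(f,\zeta)'\to h$ uniformly on $K$; by Mergelyan's theorem polynomials $h$ suffice. The second reason is that the typical function behaves well.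

\begin{remark}\label{rem:generic}
The set of $f\in H(\mathbb D)$ with $f^{(j)}\in U(\mathbb D,\zeta)$ for all $j\ge0$ is a dense $G_\delta$. Indeed, $f\mapsto f^{(j)}$ is a continuous linear surjection of the Fr\'echet space $H(\mathbb D)$ onto itself, hence open by the open mapping theorem. The preimage of a $G_\delta$ set under a continuous map is a $G_\delta$, and the preimage of a dense set under an open map is dense. So $\{f:f^{(j)}\in U(\mathbb D,\zeta)\}$ is a dense $G_\delta$ for each $j$, and Baire's theorem applies to the intersection.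
\end{remark}

The argument for $U_1$ breaks down at a point of $K$ on the unit circle, where there is no room for Cauchy's estimates: $z^n/\sqrt n$ tends to $0$ uniformly on $\overline{\mathbb D}$, while its derivative at $1$ is $\sqrt n$. This shows only that one given approximating sequence $(\lambda_n)$ may be useless for $f'$. A function in $U(\mathbb D,\zeta)$ has a great many approximating sequences, and a counterexample has to defeat all subsequences of $S_n(f',\zeta)$ at once. By Remark~\ref{rem:generic} the counterexamples form a meager set, so we construct one directly.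

Throughout the paper $\zeta\in\mathbb D$ is fixed, and
\[
x_0=-\zeta/|\zeta|\quad\text{if }\zeta\ne0,\qquad x_0=1\quad\text{if }\zeta=0 .
\]
Thus $|x_0|=1$ and $|x_0-\zeta|=1+|\zeta|$, so that $x_0$ is a point of $\overline{\mathbb D}$ at maximal distance from $\zeta$.

\begin{theorem}\label{thm:one}
For every $\zeta\in\mathbb D$ there is $f\in U(\mathbb D,\zeta)$ such that $|S_n(f',\zeta)(x_0)|\to\infty$ as $n\to\infty$. In particular $f'\notin U(\mathbb D,\zeta)$.
\end{theorem}

The last assertion follows by taking $K=\{x_0\}$ and $h=0$ in Definition~\ref{def:U}. So the answer to the question is no, for every center. A point $x$ with $|x|>1$ cannot take the place of $x_0$: if $f\in U(\mathbb D,\zeta)$ then $f'\in U_1(\mathbb D,\zeta)$, and a subsequence of $S_n(f',\zeta)(x)$ tends to $0$.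

The construction gives more. For $j<0$ let $f^{(j)}$ denote the $|j|$-fold primitive of $f$ that vanishes to order at least $|j|$ at $\zeta$. The normalization does not affect membership in $U(\mathbb D,\zeta)$: another primitive differs from $f^{(j)}$ by a polynomial $p$, and $S_n(g+p,\zeta)=S_n(g,\zeta)+p$ for $n\ge\deg p$, so $g+p$ approximates $h$ along the indices along which $g$ approximates $h-p$.

\begin{theorem}\label{thm:two}
For every $\zeta\in\mathbb D$ and every $A\subset\mathbb Z$ there is $f\in H(\mathbb D)$ such that, for all $j\in\mathbb Z$,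
\[
f^{(j)}\in U(\mathbb D,\zeta)\iff j\in A .
\]
If $A\ne\emptyset$, then $f$ can be chosen so that $|S_n(f^{(j)},\zeta)(x_0)|\to\infty$ as $n\to\infty$ for every $j\notin A$.
\end{theorem}

Theorem~\ref{thm:one} is contained in the case $A=\{0\}$. The set $A=\{0,\dots,m-1\}$ gives $f,\dots,f^{(m-1)}\in U(\mathbb D,\zeta)$ and $f^{(m)}\notin U(\mathbb D,\zeta)$, and $A=\{1\}$ gives $f'\in U(\mathbb D,\zeta)$ and $f\notin U(\mathbb D,\zeta)$.

The function $f$ is a sum of polynomial blocks that occupy disjoint ranges of powers of $z-\zeta$. Section~\ref{sec:reduction} isolates what one block has to do (Proposition~\ref{prop:step}) and derives the theorems from it. Section~\ref{sec:circle} builds the block in a model case, where the main idea appears; Sections~\ref{sec:families} and~\ref{sec:selection} build it in general.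

\section{Notation and approximation tools}\label{sec:tools}

We write $D_r=\{|z|\le r\}$ and $S_n(g)=S_n(g,\zeta)$. The phrase ``$g$ vanishes to order $\ge k$'' always refers to the point $\zeta$ and includes $g=0$. The zero polynomial has degree $0$.

\subsection*{Derivatives of integer order}
With the normalization above, for every $l\in\mathbb Z$ the map $g\mapsto g^{(l)}$ is linear and acts termwise on Taylor series at $\zeta$ by
\begin{equation}\label{eq:monomial}
\bigl((z-\zeta)^s\bigr)^{(l)}=\frac{s!}{(s-l)!}\,(z-\zeta)^{s-l}\quad\text{if }s\ge l,\qquad \bigl((z-\zeta)^s\bigr)^{(l)}=0\quad\text{if }s<l .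
\end{equation}
Two rules follow. First,
\begin{equation}\label{eq:commute}
\bigl(S_n(g)\bigr)^{(l)}=S_{n-l}\bigl(g^{(l)}\bigr)\qquad\text{for }n\ge\max(l,0),
\end{equation}
since both sides are the sum of the images of the terms with $s\le n$. Second,
\begin{equation}\label{eq:compose}
\bigl(g^{(a)}\bigr)^{(b)}=g^{(a+b)}\qquad\text{if $g$ vanishes to order $\ge a$.}
\end{equation}
To see \eqref{eq:compose}, take $g=(z-\zeta)^s$ with $s\ge a$: if $s\ge a+b$ both sides equal $\frac{s!}{(s-a-b)!}(z-\zeta)^{s-a-b}$, and if $s<a+b$ both are $0$. For $l\in\mathbb Z$ and $n\ge0$ we define the linear functional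
\[
T_n^l(g)=\bigl(S_n(g)\bigr)^{(l)}(x_0).
\]
By \eqref{eq:commute}, $T_n^l(g)=S_{n-l}(g^{(l)})(x_0)$ for $n\ge\max(l,0)$; these are the numbers that the theorems send to infinity. If $g$ is a polynomial and $n\ge\deg g$, then $T_n^l(g)=g^{(l)}(x_0)$.

\subsection*{Approximation on an admissible set and a disk}
We use two textbook theorems about a compact set $E\subset\mathbb C$ with connected complement. \emph{Runge's theorem}: every function holomorphic in a neighborhood of $E$ is a uniform limit on $E$ of polynomials. \emph{Mergelyan's theorem}: the same holds for every function continuous on $E$ and holomorphic in $E^\circ$.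

\begin{lemma}\label{lem:runge}
Let $K$ be admissible, $|\zeta|<r<1$, $E=K\cup D_r$, and $\eta>0$.
\begin{enumerate}
\item[(a)] The complement of $E$ is connected.
\item[(b)] If $g_0$ is holomorphic near $D_r$ and $g_1$ is holomorphic near $K$, there is a polynomial $u$ with $|u-g_0|<\eta$ on $D_r$, $|u-g_1|<\eta$ on $K$, and $u(\zeta)=g_0(\zeta)$.
\item[(c)] If $H$ is a polynomial and $k\ge0$, there is a polynomial $p$ vanishing to order $\ge k$ with $|p|<\eta$ on $D_r$ and $|p-H|<\eta$ on $K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take two points of $\mathbb C\setminus E$ and choose $r'\in(r,1)$ smaller than both of their moduli. Join them by a path in the connected open set $\mathbb C\setminus K$. If the path meets $D_{r'}$, its first and last points in $D_{r'}$ lie on the circle $|z|=r'$; replace the part between them by an arc of this circle, which lies in $\mathbb D\subset\mathbb C\setminus K$. The new path avoids $K$ and stays in $|z|\ge r'$, so it avoids $E$.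

(b) The compact sets $D_r$ and $K$ are disjoint, so $g_0$ and $g_1$ together define one function holomorphic near $E$. By (a) and Runge's theorem a polynomial $v$ approximates it within $\eta/2$ on $E$. Put $u=v-v(\zeta)+g_0(\zeta)$; the added constant has modulus less than $\eta/2$ because $\zeta\in D_r$.

(c) Apply (b) to $g_0=0$ and $g_1=H/(z-\zeta)^k$, with tolerance $\eta/\max_E|z-\zeta|^k$, and put $p=(z-\zeta)^ku$.
\end{proof}

\subsection*{A countable test for universality}
An inductive construction can meet only countably many requirements, so we reduce Definition~\ref{def:U} to countably many pairs $(K,h)$.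

\begin{lemma}\label{lem:countable}
There is a countable set $\mathcal P$ of pairs $(L,h)$, with $L$ admissible and $h$ a polynomial, that has the following property. If $g\in H(\mathbb D)$ and for every $(L,h)\in\mathcal P$ and every $\eta>0$ there are arbitrarily large $n$ with $\sup_L|S_n(g)-h|<\eta$, then $g\in U(\mathbb D,\zeta)$.
\end{lemma}

\begin{proof}
Consider the countably many compact sets
\[
L=\{z:\ 1\le|z|\le N,\ \operatorname{dist}(z,\Gamma)\ge1/N'\},
\]
where $N,N'$ are positive integers and $\Gamma$ is a polygonal line with vertices in $\mathbb Q+i\mathbb Q$ from $0$ to a point of modulus greater than $N$. The complement of $L$ is the union of the connected sets $\mathbb D$, $\{|z|>N\}$, and $\{\operatorname{dist}(z,\Gamma)<1/N'\}$, and the third meets the first two at the endpoints of $\Gamma$. So $L$ is admissible.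

Every admissible $K$ lies in some $L$. Choose $N$ with $K\subset D_N$. The connected open set $\mathbb C\setminus K$ contains $0$ and all points of modulus greater than $N$, so it contains a polygonal line between $0$ and such a point, and a small displacement of the vertices other than $0$ puts them in $\mathbb Q+i\mathbb Q$. Call this line $\Gamma$ and choose $N'$ with $\operatorname{dist}(\Gamma,K)\ge1/N'$.

Let $\mathcal P$ consist of all pairs $(L,h)$ with $L$ as above, nonempty, and $h$ a polynomial with coefficients in $\mathbb Q+i\mathbb Q$. Given $K$ and $h$ as in Definition~\ref{def:U}, take $L\supset K$. By Mergelyan's theorem there are polynomials $h_n$ with coefficients in $\mathbb Q+i\mathbb Q$ and $\sup_K|h_n-h|<1/n$. By hypothesis there are $\lambda_n\ge n$ with $\sup_L|S_{\lambda_n}(g)-h_n|<1/n$. Then $\sup_K|S_{\lambda_n}(g)-h|<2/n$.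
\end{proof}

\begin{remark}\label{rem:fatten}
If $K\subset\mathbb C\setminus\overline{\mathbb D}$, choose $N$ with $1+1/N<|z|<N$ on $K$, then $\Gamma$ as above, then $N'$ with $\operatorname{dist}(\Gamma,K)>1/N'$. The set $K'=\{1+1/N\le|z|\le N,\ \operatorname{dist}(z,\Gamma)\ge1/N'\}$ contains $K$ in its interior, and its complement is connected for the same reason as that of $L$.
\end{remark}

\section{Reduction to a single block}\label{sec:reduction}

The shape of the construction is visible when universality is required at one point only.

\begin{example}\label{ex:point}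
Let $\zeta=0$, $x_0=1$. We construct $f\in H(\mathbb D)$ such that every complex number is the limit of a subsequence of $S_n(f)(1)$, while $|S_n(f)'(1)|\to\infty$. Let $c_0=0,c_1,c_2,\dots$ be a dense sequence in $\mathbb C$ with $d_i=c_i-c_{i-1}\ne0$. Choose $k_1<k_2<\cdots$ successively so large that
\[
|d_i|\,(1-1/i)^{k_i}\le2^{-i},\qquad k_i|d_i|\ge i+\sum_{s<i}k_s|d_s| ,
\]
and let $f=\sum_{i\ge1}d_iz^{k_i}$. The first condition gives $f\in H(\mathbb D)$. We have $S_{k_i}(f)(1)=c_i$, and every tail of $(c_i)$ is dense. For $k_i\le n<k_{i+1}$ we have $S_n(f)'(1)=\sum_{s\le i}k_sd_s$, which has modulus at least $i$ by the second condition.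
\end{example}

Each block $d_iz^{k_i}$ does four things. It vanishes to an order beyond the degree of the earlier blocks, so it leaves the earlier partial sums unchanged; it is small on a large disk; it corrects the sum to the desired value on $K=\{1\}$; and it makes the derivative at $x_0$ of every partial sum from its order onward large, whatever the earlier blocks contributed. The next proposition provides such a block for every admissible $K$, and for finitely many orders of differentiation and integration at once.

\begin{proposition}\label{prop:step}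
Let $K$ be admissible, $|\zeta|<r<1$, $H$ a polynomial, $\Lambda\subset\mathbb Z\setminus\{0\}$ a finite set, $\gamma_l\in\mathbb C$ for $l\in\Lambda$, $0<\varepsilon<1$, $R\ge1$, and $N\ge 1$. There are an integer $k\ge N$ and a polynomial $w$ vanishing to order $\ge k$ such that
\[
|w|<\varepsilon\ \text{ on }D_r,\qquad |w-H|<\varepsilon\ \text{ on }K,\qquad |\gamma_l+T_n^l(w)|\ge R\ \text{ for all }n\ge k,\ l\in\Lambda .
\]
\end{proposition}

The value $l=0$ has to be excluded: if $x_0\in K$, then $T_n^0(w)=w(x_0)$ for $n\ge\deg w$, and this number is within $\varepsilon$ of $H(x_0)$.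

We now derive the theorems. At stage $i$ one order $j_i\in A$ is to be made universal, so the proposition is applied at the level of $f^{(j_i)}$. Seen from that level, $f^{(j)}$ is a derivative of order $j-j_i$, which is nonzero when $j\notin A$. A reader interested only in Theorem~\ref{thm:one} may take $j_i=0$, $u_i=w_i$, and $\Lambda_i=\{1\}$ below; Lemma~\ref{lem:step} is then not needed.

\begin{proof}[Proof of Theorems~\ref{thm:one} and~\ref{thm:two} from Proposition~\ref{prop:step}]
It suffices to prove Theorem~\ref{thm:two}. If $A=\emptyset$ take $f=0$: then every $f^{(j)}$ is $0$, and its partial sums do not approximate $h=1$ on $K=\{1\}$. Let $A\ne\emptyset$.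

\emph{Construction.} List the triples $(j,K,h)$ with $j\in A$ and $(K,h)\in\mathcal P$ as $(j_i,K_i,h_i)_{i\ge1}$, each triple occurring infinitely often. Fix radii $|\zeta|<\rho_i<r_i<1$ with $\rho_i\uparrow1$, and numbers $0<\varepsilon_i\le2^{-i}$ such that
\[
2^{j_i}\varepsilon_i\le2^{-i}\ \text{ if }j_i\ge0,\qquad |j_i|!\,(r_i-\rho_i)^{-|j_i|}\varepsilon_i\le2^{-i}\ \text{ if }j_i<0 .
\]
Put $f_0=0$ and $n_0=0$. Given a polynomial $f_{i-1}$ and an integer $n_{i-1}$, apply Proposition~\ref{prop:step} with $K=K_i$, $r=r_i$, $\varepsilon=\varepsilon_i$, $R=i$, and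
\begin{gather*}
H=h_i-f_{i-1}^{(j_i)},\qquad \Lambda=\Lambda_i=\{j-j_i:\ j\notin A,\ |j|\le i\},\qquad \gamma_l=f_{i-1}^{(j_i+l)}(x_0),\\
N=1+|j_i|+\max(\deg f_{i-1},n_{i-1}).
\end{gather*}
The set $\Lambda_i$ is finite, and $0\notin\Lambda_i$ because $j_i\in A$. The proposition gives $k_i$ and $w_i$. Put
\[
u_i=w_i^{(-j_i)},\qquad f_i=f_{i-1}+u_i,\qquad n_i=k_i+j_i .
\]

\emph{Convergence.} If $j_i\ge0$, then $u_i$ arises from $w_i$ by $j_i$ integrations along segments that start at $\zeta$, lie in $D_{r_i}$, and have length less than $2$; hence $|u_i|\le2^{j_i}\varepsilon_i$ on $D_{r_i}$. If $j_i<0$, then $u_i$ is the $|j_i|$-th derivative of $w_i$, and Cauchy's estimate on disks of radius $r_i-\rho_i$ gives $|u_i|\le|j_i|!\,(r_i-\rho_i)^{-|j_i|}\varepsilon_i$ on $D_{\rho_i}$. In both cases $|u_i|\le2^{-i}$ on $D_{\rho_i}$, so $f=\sum_iu_i=\lim f_i$ exists in $H(\mathbb D)$.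

\emph{Partial sums.} By \eqref{eq:monomial}, $u_i$ vanishes to order $\ge n_i$, and the choice of $N$ gives $n_i>\max(\deg f_{i-1},n_{i-1})$; in particular $n_i\ge i$. The function $f-f_i$ is a locally uniform limit of functions vanishing to order $\ge n_{i+1}$, so it vanishes to order $\ge n_{i+1}$. Therefore
\begin{equation}\label{eq:frozen}
S_n(f)=f_{i-1}+S_n(u_i)\quad\text{for }n_i\le n<n_{i+1},\qquad S_{n_{i+1}-1}(f)=f_i .
\end{equation}
Since $w_i$ and its partial sums vanish to order $\ge k_i>|j_i|$, rule \eqref{eq:compose} applies to them with $a=-j_i$. It gives $u_i^{(j_i)}=w_i$, and, together with \eqref{eq:commute}, for every $j\in\mathbb Z$ and $n\ge n_i$,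
\begin{equation}\label{eq:shift}
\bigl(S_n(u_i)\bigr)^{(j)}=\Bigl(\bigl(S_{n-j_i}(w_i)\bigr)^{(-j_i)}\Bigr)^{(j)}=\bigl(S_{n-j_i}(w_i)\bigr)^{(j-j_i)} .
\end{equation}

\emph{Universality for $j\in A$.} We have $n_{i+1}-1\ge n_i\ge\max(j_i,0)$, so \eqref{eq:commute} and \eqref{eq:frozen} give
\[
S_{n_{i+1}-1-j_i}\bigl(f^{(j_i)}\bigr)-h_i=f_i^{(j_i)}-h_i=f_{i-1}^{(j_i)}+w_i-h_i=w_i-H ,
\]
which has modulus less than $2^{-i}$ on $K_i$. Each triple $(j,K,h)$ occurs for infinitely many $i$, and $n_{i+1}-1-j\to\infty$. By Lemma~\ref{lem:countable}, $f^{(j)}\in U(\mathbb D,\zeta)$.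

\emph{Divergence for $j\notin A$.} Let $i\ge|j|$ and $n_i\le n<n_{i+1}$. Then $n\ge i\ge\max(j,0)$, the number $l=j-j_i$ belongs to $\Lambda_i$, $\gamma_l=f_{i-1}^{(j)}(x_0)$, and $n-j_i\ge k_i$. By \eqref{eq:commute}, \eqref{eq:frozen}, and \eqref{eq:shift},
\[
\bigl|S_{n-j}\bigl(f^{(j)}\bigr)(x_0)\bigr|=\bigl|f_{i-1}^{(j)}(x_0)+\bigl(S_n(u_i)\bigr)^{(j)}(x_0)\bigr|=\bigl|\gamma_l+T^{\,l}_{n-j_i}(w_i)\bigr|\ge i .
\]
The intervals $[n_i,n_{i+1})$ cover all large $n$, so $|S_n(f^{(j)})(x_0)|\to\infty$. No subsequence tends to $0$ on $K=\{x_0\}$, and $f^{(j)}\notin U(\mathbb D,\zeta)$.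
\end{proof}

\section{The model case of a set on the unit circle}\label{sec:circle}

Lemma~\ref{lem:runge}(c) gives a polynomial $p$ with all the properties required in Proposition~\ref{prop:step} except the last. Runge's theorem says nothing about the degree of $p$ or about the numbers $T_n^l(p)$ for $k\le n\le\deg p$, and any of the numbers $\gamma_l+T_n^l(p)$ may be small. We therefore add to $p$ small perturbations that move all of them away from the origin, whatever they are. The following case shows why this is possible.

\begin{example}\label{ex:circle}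
Let $\zeta=0$, $x_0=1$, $\Lambda=\{1\}$, $\gamma=\gamma_1$, and let the admissible set $K$ be contained in the unit circle. Take $k\ge N$ with $k>256R^2/\varepsilon^2$, take $p$ from Lemma~\ref{lem:runge}(c) with $\eta=\varepsilon/2$, and choose $\nu_0$ with $2^{\nu_0}k\ge\deg p$. Put
\begin{equation}\label{eq:weights}
\varepsilon_\nu=\frac{\varepsilon}{16}\Bigl(\frac34\Bigr)^{\nu},\qquad \nu=0,1,2,\dots,\qquad\text{so that}\quad\sum_{\nu\ge0}\varepsilon_\nu=\frac\varepsilon4 ,
\end{equation}
and consider $w=p+\sum_{\nu=0}^{\nu_0}\tau_\nu\varepsilon_\nu z^{2^\nu k}$ with $|\tau_\nu|\le1$. Since $|z|\le1$ on $K\cup D_r$, every such $w$ satisfies the first two inequalities of Proposition~\ref{prop:step}. For $2^\nu k\le n<2^{\nu+1}k$ with $\nu\le\nu_0$,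
\[
\gamma+T_n^1(w)=\Bigl[\gamma+T_n^1(p)+\sum_{\mu<\nu}\tau_\mu\varepsilon_\mu2^\mu k\Bigr]+\tau_\nu\,\varepsilon_\nu2^\nu k .
\]
Choose $\tau_0,\tau_1,\dots$ in this order. Once $\tau_0,\dots,\tau_{\nu-1}$ are fixed, each $n$ in the range forbids for $\tau_\nu$ an open disk of radius $R/(\varepsilon_\nu2^\nu k)$. There are $2^\nu k$ such disks, of total area
\[
2^\nu k\cdot\frac{\pi R^2}{\varepsilon_\nu^24^\nu k^2}=\pi\,\frac{256R^2}{\varepsilon^2k}\Bigl(\frac89\Bigr)^{\nu}<\pi ,
\]
so they do not cover the unit disk, and a permitted $\tau_\nu$ exists. Finally $\deg w\le2^{\nu_0}k$, so $T_n^1(w)$ is constant for $n\ge2^{\nu_0}k$, and $|\gamma+T_n^1(w)|\ge R$ holds for all $n\ge k$.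
\end{example}

A perturbation of degree $\kappa$ gains a factor $\kappa$ in the derivative and is asked to protect $\kappa$ indices. The count succeeds because area is quadratic in the radius: $\kappa$ disks of radius $R/(\varepsilon_\nu\kappa)$ have total area proportional to $1/\kappa$. With real $\tau_\nu$ the same count gives $\kappa$ intervals of total length $2R/\varepsilon_\nu>2$, and proves nothing. The ratio $3/4$ in \eqref{eq:weights} is chosen so that both $\sum\varepsilon_\nu$ and $\sum2^{-\nu}\varepsilon_\nu^{-2}$ converge.

Four things change in the general case.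
\begin{enumerate}
\item If $K$ has points outside $\overline{\mathbb D}$, or $\zeta\neq0$, the function $z$ must be replaced by a polynomial $\varphi$ that vanishes at $\zeta$, is bounded by $1$ on $K\cup D_r$, and has $\varphi(x_0)=1$, $\varphi'(x_0)\ne0$ (Lemma~\ref{lem:peak}).
\item The power $\varphi^\kappa$ occupies the degrees from $\kappa$ to $\kappa\deg\varphi$, and we know $T_n^l(\varphi^\kappa)$ only for $n\ge\kappa\deg\varphi$. The block must vanish to order $\ge k$, so we take $\kappa\ge k$, and the indices $k\le n<k\deg\varphi$ need other perturbations (Lemma~\ref{lem:single}).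
\item For $l=-m<0$ powers do not help: $(z^\kappa)^{(-m)}(1)=\kappa!/(\kappa+m)!\to0$. A third family is needed (Lemma~\ref{lem:step}).
\item The perturbation $\varphi^{2^{\nu+1}k}$ may change the partial sums in the range that $\varphi^{2^\nu k}$ protects, and conversely. So the coefficients cannot be chosen one after the other, and the area count is carried out on the product of the disks (Lemma~\ref{lem:select}).
\end{enumerate}

\section{Three families of perturbations}\label{sec:families}

In this section $K$ is an admissible set with $x_0\in K$, $|\zeta|<r<1$, and $E=K\cup D_r$.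

\subsection*{Perturbations for a single index}
A polynomial can be small on $E$ while its lowest Taylor term is very large at $x_0$. Put
\[
\xi(z)=\frac{z-\zeta}{x_0-\zeta},\qquad \theta=\frac{r+|\zeta|}{1+|\zeta|}\in(0,1).
\]
Then $\xi(x_0)=1$ and $|\xi|\le\theta$ on $D_r$. This is the only place where the proof uses that $x_0$ is a point of the circle farthest from $\zeta$; for a nearer point, $|\xi|$ would exceed $1$ somewhere on $D_r$ when $r$ is close to $1$.

\begin{lemma}\label{lem:single}
Let $\varepsilon>0$ and $n\ge1$. There is a polynomial $q_n$ vanishing to order $\ge n$ such that $|q_n|\le\varepsilon(\theta^{n/2}+2^{-n})$ on $E$ and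
\[
|T_n^l(q_n)|\ge\varepsilon\,\theta^{-n/2}(2n)^{-|l|}\qquad\text{for all }l\in\mathbb Z\text{ with }|l|\le n .
\]
\end{lemma}

\begin{proof}
Let $c=\varepsilon\theta^{-n/2}$. Lemma~\ref{lem:runge}(b), applied to $g_0=c$ and $g_1=0$ with tolerance $\varepsilon2^{-n}/\max_E|\xi|^n$, gives a polynomial $u$ with $u(\zeta)=c$. Put $q_n=\xi^nu$. On $K$ we have $|q_n|\le\varepsilon2^{-n}$, and on $D_r$ we have $|q_n|\le c\theta^n+\varepsilon2^{-n}=\varepsilon(\theta^{n/2}+2^{-n})$. Moreover $S_n(q_n)=c\,\xi^n$, so \eqref{eq:monomial} gives
\[
|T_n^l(q_n)|=c\,\frac{n!}{(n-l)!}\,|x_0-\zeta|^{-l}.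
\]
Recall that $1\le|x_0-\zeta|\le2$. If $l\ge0$, the right side is at least $c\,2^{-l}$. If $l=-m<0$, it is at least $c\,(n+m)^{-m}\ge c\,(2n)^{-m}$.
\end{proof}

These polynomials cannot do the whole job. Each $q_n$ protects the index $n$ only, and its degree is unknown; adding $q_n$ for all $n\le M$ may raise the degree of $w$ above $M$ and create new unprotected indices. The next two families protect all indices beyond their degree, and their degree is at most a fixed multiple of their order of vanishing.

\subsection*{A peak polynomial, for derivatives}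
The bound $|\varphi|\le1$ on $E$ has to be exact: if $\max_E|\varphi|$ exceeded $|\varphi(x_0)|=1$, the exponential growth of $\max_E|\varphi^\kappa|$ would outweigh the gain of a power of $\kappa$ in the derivative. A direct application of Runge's theorem loses exactness, because there is no slack at $x_0$. We start instead from a rational function $\psi$ with $1-|\psi|\ge c|z-x_0|^2$ on $K$ and approximate only its second-order Taylor remainder at $x_0$, so that the error also carries the factor $|z-x_0|^2$.

\begin{lemma}\label{lem:peak}
There is a polynomial $\varphi$ with $\varphi(\zeta)=0$, $\varphi(x_0)=1$, $|\varphi'(x_0)|=2$, and $|\varphi|\le1$ on $E$. For every $l\ge1$ and all sufficiently large integers $\kappa$,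
\[
\bigl|(\varphi^\kappa)^{(l)}(x_0)\bigr|\ge\kappa .
\]
\end{lemma}

\begin{proof}
Let $\psi(z)=x_0/(2z-x_0)$. The parallelogram identity for $z-x_0$ and $z$ gives, for $|z|\ge1$,
\[
|2z-x_0|^2=2|z-x_0|^2+2|z|^2-1\ge1+2|z-x_0|^2 .
\]
Here the hypothesis $K\cap\mathbb D=\emptyset$ is used. Choose $R_0\ge1$ with $K\subset D_{R_0}$ and put $\eta=1/(1+2(R_0+1)^2)\le1/9$. On $K$ we have $|\psi|\le1$ and
\[
1-|\psi|\ge\frac{1-|\psi|^2}{2}\ge\frac{|z-x_0|^2}{1+2|z-x_0|^2}\ge\eta|z-x_0|^2 .
\]
With $b=-2/x_0$ and $t=z-x_0$ we have $\psi=1/(1-bt)=1+bt+t^2\psi_1$, where $\psi_1=b^2\psi$. The only pole of $\psi_1$ is $x_0/2\notin K$. Apply Lemma~\ref{lem:runge}(b) with tolerance $\eta$ to $g_1=\psi_1$ and $g_0=-(1+bt)/t^2$, which is holomorphic near $D_r$ because $x_0\notin D_r$. With the resulting polynomial $u$ put $\varphi=1+bt+t^2u$. Then $\varphi(x_0)=1$ and $\varphi'(x_0)=b$. On $D_r$ we have $\varphi=t^2(u-g_0)$; hence $\varphi(\zeta)=0$ and $|\varphi|\le4\eta\le1$ there. On $K$ we have $\varphi=\psi+t^2(u-\psi_1)$, hence $|\varphi|\le|\psi|+\eta|t|^2\le1$.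

For the last assertion, work in a neighborhood of $x_0$ where $\varphi\ne0$. There $(\varphi^\kappa)^{(l)}=\varphi^\kappa\Pi_l$, where $\Pi_0=1$ and $\Pi_{l+1}=\Pi_l'+\kappa(\varphi'/\varphi)\Pi_l$. By induction, $\Pi_l$ is a polynomial of degree $l$ in $\kappa$ whose coefficients are holomorphic functions of $z$ independent of $\kappa$, with leading coefficient $(\varphi'/\varphi)^l$. Evaluating at $x_0$ gives $\kappa^{-l}|(\varphi^\kappa)^{(l)}(x_0)|\to2^l>1$ as $\kappa\to\infty$.
\end{proof}

If $x_0$ were an interior point of $E$, the maximum principle would force such a $\varphi$ to be constant. It is an interior point of no set $K\cup D_r$, because it lies on the unit circle.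

\subsection*{A step polynomial, for primitives}
We now want a polynomial that is small on $E$ and whose $m$-fold primitive is large at $x_0$. On a convex set of diameter at most $2$ that contains $\zeta$, a function bounded by $\eta$ has normalized primitive bounded by $2\eta$. But $E$ has a gap: the segment from $\zeta$ to $x_0$ crosses the annulus $r<|z|<1$, where nothing is required. So we take a polynomial that is almost $0$ near $D_r$ and almost $1$ near $K$, and differentiate it $m$ times. Runge's theorem gives one such polynomial $V$; we need a sequence with order of vanishing about $\kappa$, degree at most a multiple of $\kappa$, and derivatives exponentially small on $E$. The powers $V^\kappa$ are flat where $V$ is near $0$, but we have no such bound where $V$ is near $1$. We therefore compose $V$ with a polynomial that is flat at both $0$ and $1$.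

\begin{lemma}\label{lem:step}
There is an integer $d\ge1$ with the following property. For every $m\ge1$ and all sufficiently large integers $t$ there is a polynomial $y_{m,t}$ vanishing to order $\ge t$, of degree at most $(2m+3)\,d\,t$, such that
\[
|y_{m,t}|\le2^{-t}\ \text{ on }E,\qquad \bigl|y_{m,t}^{(-m)}(x_0)\bigr|\ge2^{t}.
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:runge}(b) there is a polynomial $V$ with $V(\zeta)=0$, $|V|<\frac1{64}$ on $D_r$, and $|V-1|<\frac1{64}$ on $K$. It is not constant; let $d=\deg V$. By compactness there is $\delta>0$ such that the two bounds hold on the closed $\delta$-neighborhoods of $D_r$ and $K$, respectively. Let $E_\delta$ be the union of these neighborhoods and $M=\max_{E_\delta}|V'|$. If $|s|<\frac1{64}$ or $|s-1|<\frac1{64}$, then $|s(1-s)|\le\frac1{64}\cdot\frac{65}{64}\le\frac1{32}$; in particular $|V(1-V)|\le\frac1{32}$ on $E_\delta$.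

For an integer $\kappa\ge1$ let
\[
P_\kappa(x)=c_\kappa\int_0^x\bigl(s(1-s)\bigr)^\kappa\,ds,\qquad c_\kappa=\frac{(2\kappa+1)!}{(\kappa!)^2}=(2\kappa+1)\binom{2\kappa}{\kappa}\le(2\kappa+1)4^\kappa .
\]
This is a polynomial of degree $2\kappa+1$ with a zero of order $\kappa+1$ at $0$, and $P_\kappa(1)=1$, because $\kappa$ integrations by parts give $\int_0^1s^\kappa(1-s)^\kappa\,ds=(\kappa!)^2/(2\kappa+1)!$. Put $V_\kappa=P_\kappa\circ V$. It has degree $(2\kappa+1)d$ and vanishes to order $\ge\kappa+1$ at $\zeta$. On $E_\delta$,
\[
|V_\kappa'|=c_\kappa|V(1-V)|^\kappa|V'|\le(2\kappa+1)8^{-\kappa}M ,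
\]
and Cauchy's estimate for the $(m-1)$-th derivative of $V_\kappa'$ on disks of radius $\delta$ gives
\[
|V_\kappa^{(m)}|\le(m-1)!\,\delta^{1-m}(2\kappa+1)8^{-\kappa}M\qquad\text{on }E .
\]
Since $x_0\in K$, the segment from $1$ to $V(x_0)$ lies in the disk $|s-1|<\frac1{64}$. Integrating $P_\kappa'$ along it gives $|V_\kappa(x_0)-1|\le(2\kappa+1)8^{-\kappa}/64\le\frac12$.

Let $\kappa=t+m$ and $y_{m,t}=2^\kappa V_\kappa^{(m)}$. It vanishes to order $\ge\kappa+1-m>t$, and its degree is at most $(2t+2m+1)d\le(2m+3)dt$. On $E$ it is bounded by $(m-1)!\,\delta^{1-m}M(2\kappa+1)4^{-\kappa}$, which is at most $2^{-\kappa}\le2^{-t}$ for large $t$. Since $V_\kappa$ vanishes to order $\ge m$, rule \eqref{eq:compose} gives $y_{m,t}^{(-m)}=2^\kappa V_\kappa$, and $|2^\kappa V_\kappa(x_0)|\ge2^{\kappa-1}\ge2^t$.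
\end{proof}

\section{Choice of the coefficients}\label{sec:selection}

The area count of Example~\ref{ex:circle} survives without any ordering of the coefficients. It is enough that each condition depends strongly on one coefficient, however it depends on the others.

\begin{lemma}\label{lem:select}
Let $F_1,\dots,F_M:\mathbb C^Q\to\mathbb C$ be affine functions, $F_i(\tau)=c_i+\sum_{s=1}^Qa_{is}\tau_s$, and let $R>0$. Suppose that for each $i$ an index $s(i)$ with $a_{i,s(i)}\ne0$ is given and that $\sum_{i=1}^MR^2/|a_{i,s(i)}|^2<1$. Then there is $\tau\in\overline{\mathbb D}^{\,Q}$ with $|F_i(\tau)|\ge R$ for all $i$.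
\end{lemma}

\begin{proof}
Let $\mu$ be Lebesgue measure on $\overline{\mathbb D}^{\,Q}$, normalized to total mass $1$; it is the product of the normalized area measures of the factors. Fix $i$ and all coordinates except $\tau_{s(i)}$. The set of $\tau_{s(i)}$ with $|F_i(\tau)|<R$ is a disk of radius $R/|a_{i,s(i)}|$, so its part in $\overline{\mathbb D}$ has normalized area at most $R^2/|a_{i,s(i)}|^2$. By Fubini's theorem $\mu\{|F_i|<R\}\le R^2/|a_{i,s(i)}|^2$. The union of these $M$ sets has measure less than $1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:step}]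
If $x_0\notin K$, replace $K$ by $K\cup\{x_0\}$. This set is admissible, because a connected open subset of the plane stays connected when a point is removed (reroute a path along a small circle about the point), and the conclusion for the larger set implies the conclusion for $K$. So let $x_0\in K$ and $E=K\cup D_r$.

\emph{Constants.} The order of the choices matters. Take $\theta$, $\varphi$, and $d$ from Section~\ref{sec:families}, and let $D$ be the maximum of $\deg\varphi$ and the numbers $(2m+3)d$ with $m\ge1$, $-m\in\Lambda$. These depend only on $\zeta$, $K$, $r$, and $\Lambda$. Let $\varepsilon_\nu$ be given by \eqref{eq:weights}. Then fix an integer $k\ge N$, with $k\ge|l|$ for all $l\in\Lambda$, so large that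
\begin{enumerate}
\item[(i)] $\sum_{n\ge k}(\theta^{n/2}+2^{-n})<\frac14$ and $|\Lambda|\,2^{1-k}<\frac\varepsilon4$;
\item[(ii)] $\varepsilon\theta^{-n/2}(2n)^{-|l|}\ge n$ for all $n\ge k$ and $l\in\Lambda$;
\item[(iii)] the conclusion of Lemma~\ref{lem:peak} holds for all $\kappa\ge k$ and all positive $l\in\Lambda$, and that of Lemma~\ref{lem:step} holds for all $t\ge k$ and all $m\ge1$ with $-m\in\Lambda$;
\item[(iv)] $|\Lambda|R^2\bigl(2+2304\,D/\varepsilon^2\bigr)<k$.
\end{enumerate}
Take $p$ from Lemma~\ref{lem:runge}(c) with this $k$ and $\eta=\varepsilon/4$, and take $q_n$ from Lemma~\ref{lem:single} for $k\le n<Dk$. Finally choose $\nu_0\ge0$ such that $D2^{\nu_0}k$ is at least the degree of $p$ and of each of these $q_n$. Condition (iv) does not involve $\nu_0$; this is what makes the unknown degrees harmless.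

\emph{The family of candidates.} For coefficients $\tau=(\tau_n,\tau'_\nu,\tau''_{m,\nu})$ in the closed unit disk put
\[
w_\tau=p+\sum_{k\le n<Dk}\tau_nq_n+\sum_{\nu=0}^{\nu_0}\tau'_\nu\,\varepsilon_\nu\varphi^{2^\nu k}+\sum_{m\ge1,\,-m\in\Lambda}\ \sum_{\nu=0}^{\nu_0}\tau''_{m,\nu}\,y_{m,2^\nu k}.
\]
Every term vanishes to order $\ge k$. The polynomials $\varphi^{2^\nu k}$ and $y_{m,2^\nu k}$ have degree at most $D2^\nu k$, so $\deg w_\tau\le D2^{\nu_0}k$. On $E$ the first sum has modulus less than $\varepsilon/4$ by (i), and the second less than $\varepsilon/4$ by \eqref{eq:weights} and $|\varphi|\le1$. Since $2^\nu\ge\nu+1$, the third is at most $|\Lambda|\sum_{\nu\ge0}2^{-(\nu+1)k}\le|\Lambda|2^{1-k}<\varepsilon/4$. Together with the bounds for $p$ this gives $|w_\tau|<\varepsilon$ on $D_r$ and $|w_\tau-H|<\varepsilon$ on $K$, for every $\tau$.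

\emph{The conditions to be met.} For $l\in\Lambda$ and $k\le n<D2^{\nu_0+1}k$ consider $F_{n,l}(\tau)=\gamma_l+T_n^l(w_\tau)$. It is affine in $\tau$, and the coefficient of a coordinate is the value of $T_n^l$ on the polynomial that the coordinate multiplies. We assign a coordinate to each pair $(n,l)$.
\begin{itemize}
\item If $k\le n<Dk$, take $\tau_n$. By Lemma~\ref{lem:single} and (ii), $|T_n^l(q_n)|\ge n$.
\item If $D2^\nu k\le n<D2^{\nu+1}k$ with $0\le\nu\le\nu_0$ and $l>0$, take $\tau'_\nu$. Since $n\ge\deg\varphi^{2^\nu k}$, Lemma~\ref{lem:peak} gives $|T_n^l(\varepsilon_\nu\varphi^{2^\nu k})|=\varepsilon_\nu|(\varphi^{2^\nu k})^{(l)}(x_0)|\ge\varepsilon_\nu2^\nu k$.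
\item If $n$ is in the same range and $l=-m<0$, take $\tau''_{m,\nu}$. Since $n\ge\deg y_{m,2^\nu k}$, Lemma~\ref{lem:step} gives $|T_n^l(y_{m,2^\nu k})|\ge2^{2^\nu k}\ge2^\nu k\ge\varepsilon_\nu2^\nu k$.
\end{itemize}
The range belonging to $\nu$ contains $D2^\nu k$ integers. We have $\sum_{n\ge k}n^{-2}\le k^{-2}+k^{-1}\le2/k$ and $\sum_{\nu\ge0}2^{-\nu}\varepsilon_\nu^{-2}=256\,\varepsilon^{-2}\sum_{\nu\ge0}(8/9)^\nu=2304\,\varepsilon^{-2}$. So the sum in Lemma~\ref{lem:select} is at most
\[
|\Lambda|\Bigl(\sum_{n\ge k}\frac{R^2}{n^2}+\sum_{\nu\ge0}D2^\nu k\,\frac{R^2}{\varepsilon_\nu^24^\nu k^2}\Bigr)\le\frac{|\Lambda|R^2}{k}\Bigl(2+\frac{2304\,D}{\varepsilon^2}\Bigr)<1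
\]
by (iv). Lemma~\ref{lem:select} gives $\tau$ with $|\gamma_l+T_n^l(w_\tau)|\ge R$ for all $l\in\Lambda$ and $k\le n<D2^{\nu_0+1}k$. Put $w=w_\tau$. For $n\ge D2^{\nu_0}k\ge\deg w$ the number $T_n^l(w)=w^{(l)}(x_0)$ does not depend on $n$, so the inequality holds for all $n\ge k$.
\end{proof}

With Proposition~\ref{prop:step} established, the argument of Section~\ref{sec:reduction} completes the proof of Theorems~\ref{thm:one} and~\ref{thm:two}.

\begin{thebibliography}{1}

\bibitem{MW}
\emph{Mini-Workshop: Complex Approximation and Universality},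
\texttt{https://ems.press/content/serial-article-files/46147?nt=1}.

\end{thebibliography}
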